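\title{Unification with parameters in the modal logics $\mathrm{Alt}_1$ and $\mathrm{Alt}_2$}

\begin{abstract}
We show that unification with parameters is decidable, in exponential space, in the modal logic $\mathrm{Alt}_1$ of frames with at most one successor per world, and that it is $\Sigma^0_1$-complete in the logic $\mathrm{Alt}_2$ of frames with at most two successors per world. For one successor, a unifier is a run of a finite nondeterministic automaton that is chosen through a sliding window, and we characterize the automata that have such a run by three finite conditions. For two successors we reduce the domino problem: a parity equation has a solution of bounded modal depth exactly when every world is close to a defect in a simulated tiled grid, and color reduction lets six variables detect defects of unbounded depth. The same methods treat $\mathrm{Alt}_k$ for $k\ge 2$, with and without parameters, and serial extensions.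
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Modal formulas are built from $\bot$, the Boolean connectives and the unary modality $\Box$ over two disjoint countable sets of atoms, the \emph{variables} $x_1,x_2,\dots$ and the \emph{parameters} $p_1,p_2,\dots$; the formula $\Diamond\varphi$ abbreviates $\neg\Box\neg\varphi$. A \emph{normal modal logic} is a set $L$ of formulas that contains all classical tautologies and all instances of $\Box(\alpha\to\beta)\to(\Box\alpha\to\Box\beta)$ and is closed under modus ponens, necessitation (from $\alpha$ to $\Box\alpha$) and uniform substitution of arbitrary formulas for atoms, variables and parameters alike. The logic $\mathrm{Alt}_1$ is the least normal logic containing all instances of $\Diamond\alpha\to\Box\alpha$, and $\mathrm{Alt}_2$ is the least normal logic containing all instances of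
\[
\Box\alpha\vee\Box(\alpha\to\beta)\vee\Box(\alpha\wedge\beta\to\gamma).
\]
Equivalently, $\mathrm{Alt}_1$ and $\mathrm{Alt}_2$ consist of the formulas valid in all Kripke frames in which every world has at most one, respectively at most two, successors (see Section~\ref{sec:prelim}).

\emph{Unification with parameters in $L$} is the following decision problem. Given a formula $\psi(x_1,\dots,x_n,p_1,\dots,p_m)$, are there formulas $\varphi_1,\dots,\varphi_n$, possibly containing variables and parameters, such that $\psi(\varphi_1,\dots,\varphi_n,p_1,\dots,p_m)\in L$? Only here are the parameters treated as constants. A tuple $\varphi_1,\dots,\varphi_n$ as above is a \emph{unifier}, and $\psi$ is then \emph{unifiable}. The restriction of the problem to formulas $\psi$ without parameters is \emph{elementary} unification. The decidability of unification with parameters in $\mathrm{Alt}_1$ and in $\mathrm{Alt}_2$ is posed as an open problem in \cite{slides}. The two logics behave differently.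

\begin{theorem}\label{thm:A}
Unification with parameters in $\mathrm{Alt}_1$ is decidable, in exponential space.
\end{theorem}

\begin{theorem}\label{thm:B}
Unification with parameters in $\mathrm{Alt}_2$ is undecidable; it is $\Sigma^0_1$-complete.
\end{theorem}

A set is $\Sigma^0_1$-complete if it is recursively enumerable and the halting problem many-one reduces to it. The proofs give three further results, which the two theorems above do not depend on. For $k\ge1$ let $\mathrm{Alt}_k$ be the set of formulas valid in all frames in which every world has at most $k$ successors, let $\mathsf{KD}\mathrm{Alt}_k$ be the least normal logic containing $\mathrm{Alt}_k$ and $\Diamond\top$, and let $\mathrm{Log}(F)$ be the set of formulas valid in a frame $F$. A frame is \emph{serial} if every world has a successor.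

\begin{theorem}\label{thm:C}
For every $k\ge2$, elementary unification in $\mathrm{Alt}_k$ is $\Sigma^0_1$-complete.
\end{theorem}

\begin{theorem}\label{thm:D}
For every $k\ge2$ there is a serial frame $F_k$ such that unification with parameters is undecidable in every normal logic $L$ with $\mathrm{Alt}_k\subseteq L\subseteq\mathrm{Log}(F_k)$, in particular in $\mathrm{Alt}_k$ and in $\mathsf{KD}\mathrm{Alt}_k$.
\end{theorem}

\begin{theorem}\label{thm:E}
Unification with parameters in $\mathsf{KD}\mathrm{Alt}_1$ is decidable.
\end{theorem}

To see what the problem measures, drop the modality first. A classical formula $\psi(\vec x,\vec p)$ is unifiable exactly when for every assignment to $\vec p$ some assignment to $\vec x$ satisfies it: a choice of such assignments is a tuple of Boolean functions of $\vec p$, and every Boolean function is given by a formula. With the modality, $\psi$ constrains the values of the variables at a world and at worlds near it, and it is no longer enough that these constraints can be solved in each model separately. A unifier is one rule for all models, and it computes the values at a world from what can be seen within a bounded number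 of steps, the modal depth of the unifier. Unifiability thus asks for a \emph{local} solution of a system of local constraints, with no bound on the radius given in advance.

Each $\mathrm{Alt}_k$ is decidable, and up to equivalence there are finitely many candidates of each depth. So the problem is decidable exactly when the least depth of a unifier can be bounded by a computable function of $\psi$. Since $\mathrm{Alt}_k$ is determined by finite trees, and a tree contains no grid, one would guess that such a bound exists for both logics. For $k=1$ the guess is right. Models are words, and the question becomes one about finite automata (Sections~\ref{sec:words} and~\ref{sec:construction}). For $k=2$ it is wrong. A unifier must also work on frames that are grids, and on all other frames the variables of $\psi$ can be used to detect, to any finite depth, that the frame fails to look like a grid (Sections~\ref{sec:grid}--\ref{sec:closed}).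

\section{Frames, depth and locality}\label{sec:prelim}

A \emph{frame} is a nonempty set of worlds with a binary relation $\to$; if $v\to v'$, then $v$ \emph{sees} its \emph{successor} $v'$. A \emph{model} adds a set of worlds for each atom. Truth $v\Vdash\varphi$ is defined as usual for atoms and Boolean connectives, and $v\Vdash\Box\varphi$ if all successors of $v$ satisfy $\varphi$. A formula is \emph{valid} in a frame if it is true at every world under every valuation; the formulas valid in all frames of a class form a normal logic. A \emph{$k$-model} is a model in which every world has at most $k$ successors. The \emph{depth} of a formula is the maximal nesting of $\Box$ in it. We write $\alpha\oplus\beta$ for $\neg(\alpha\leftrightarrow\beta)$.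

For $k\le2$ the two definitions of $\mathrm{Alt}_k$ agree. If the axiom of $\mathrm{Alt}_2$ fails at a world, that world has successors satisfying $\neg\alpha$, $\alpha\wedge\neg\beta$ and $\alpha\wedge\beta\wedge\neg\gamma$, and these are three different worlds. Conversely, recall that a normal logic is the set of formulas true everywhere in its canonical model, whose worlds are the maximal consistent sets and where a formula is true at a world iff it belongs to it. If a world of this model had distinct successors $u_1,u_2,u_3$, we could choose $\alpha\in(u_2\cap u_3)\setminus u_1$ (a disjunction of a formula in $u_2\setminus u_1$ and one in $u_3\setminus u_1$), $\beta\in u_3\setminus u_2$ and $\gamma=\bot$, and $u_1,u_2,u_3$ would refute the three disjuncts of the axiom. For $\mathrm{Alt}_1$ the same argument uses $\alpha$ and $\neg\alpha$. From now on we work with frames.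

We use four basic facts.

\begin{enumerate}
\item[(F1)] \emph{Substitution.} The formula $\psi(\vec\varphi,\vec p)$ is true at a world of a model iff $\psi$ is true there after each $x_i$ is reinterpreted as the set of worlds satisfying $\varphi_i$.
\item[(F2)] \emph{Locality.} For a world $v$ and $d\ge0$, consider the tree whose worlds are the paths $v=v_0\to\dots\to v_j$ with $j\le d$, each path seeing its one-step extensions of length at most $d$ and carrying the valuation of its last world. By induction on formulas, a formula of depth at most $d-j$ is true at such a path iff it is true at $v_j$. So a formula of depth $d$ outside $\mathrm{Alt}_k$ is refuted at the root of a tree of height at most $d$ and branching at most $k$. Hence $\mathrm{Alt}_k$ is decidable, the set of formulas unifiable in it is recursively enumerable, and $\mathrm{Alt}_1$ is the logic of finite chains.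
\item[(F3)] \emph{Finiteness.} Over finitely many atoms there are, up to equivalence in all models, finitely many formulas of depth at most $r$: those of depth at most $r+1$ are Boolean combinations of atoms and of formulas $\Box\varphi$ with $\varphi$ of depth at most $r$.
\item[(F4)] \emph{Unifiers need only the parameters of $\psi$.} If $\psi(\vec\varphi,\vec p)\in L$, substitute $\bot$ for all atoms other than $\vec p$. The result is in $L$ and has the form $\psi(\vec\varphi\,',\vec p)$.
\end{enumerate}

The following example contains the obstruction that drives both halves of the paper.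

\begin{example}[parity]\label{ex:parity}
Let $b$ be a variable, $p,q$ parameters, and $\psi_1=b\leftrightarrow(p\oplus\Diamond b)$. On a chain with worlds $1,\dots,t$, where $i$ sees $i-1$, there is exactly one valuation of $b$ that makes $\psi_1$ true everywhere: $b$ holds at $i$ iff $p$ holds at an odd number of the worlds $1,\dots,i$. Yet $\psi_1$ is not unifiable in $\mathrm{Alt}_1$. Let $\beta$ be a unifier of depth $d$ containing only $p$, and compare two chains with $d+2$ worlds, one where $p$ is false everywhere and one where $p$ holds only at world $1$. By (F2), $\beta$ has the same value at world $d+2$ in both, but the parities differ.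

The equation becomes solvable if it is imposed only at bounded distance from a world where it is waived. Let $\psi_2=(q\vee\Diamond q)\to\bigl(q\vee(b\leftrightarrow(p\oplus\Diamond b))\bigr)$ and $\beta=p\wedge\neg q$. At a world with $\neg q\wedge\Diamond q$ the unique successor satisfies $q$, so $\Diamond\beta$ is false, while $\beta$ has the value of $p$. Thus $\beta$ unifies $\psi_2$.
\end{example}

\section{One successor: unifiers are local runs}\label{sec:words}

\subsection{Chains as words}

Fix $\psi(x_1,\dots,x_n,p_1,\dots,p_m)$ of depth $d$, and put $P=\{0,1\}^m$ and $\Xi=\{0,1\}^n$. A nonempty word $u=a_1\cdots a_t\in P^+$ is read as a chain with worlds $1,\dots,t$, in which world $i>1$ sees exactly $i-1$, world $1$ sees nothing, and the letter $a_i$ gives the values of the parameters at $i$. Words over $P\times\Xi$ give the values of the variables as well. With this orientation a formula at world $i$ looks at the letters just read, and its value there is its value at the last world of $a_1\cdots a_i$. Let $\mathrm{suf}_r(u)$ be the suffix of $u$ of length $\min(r,|u|)$. A function $f$ on $P^+$ is \emph{$r$-local} if $f(u)=f(\mathrm{suf}_r(u))$ for all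 $u$, and \emph{local} if it is $r$-local for some $r\ge1$.

\begin{lemma}\label{lem:define}
A function $f\colon P^+\to\Xi$ is $r$-local iff there are formulas $\varphi_1,\dots,\varphi_n$ in $p_1,\dots,p_m$ of depth at most $r-1$ such that $f(u)$ is the vector of their truth values at the last world of $u$.
\end{lemma}

\begin{proof}
Formulas of depth at most $r-1$ define an $r$-local function by (F2). Conversely, for $b\in P$ let $\hat b$ be the conjunction of literals that describes $b$. For $v=b_1\cdots b_j$ let $D_v=\hat b_j\wedge\Diamond(\hat b_{j-1}\wedge\Diamond(\cdots\Diamond\hat b_1))$, and let $D^0_v$ be the same formula with $\hat b_1\wedge\Box\bot$ in place of $\hat b_1$. At the last world of $u$, the formula $D_v$ holds iff $v$ is a suffix of $u$, and $D_v^0$ holds iff $u=v$. Let $\varphi_i$ be the disjunction of the $D_v$ with $|v|=r$ and the $D^0_v$ with $|v|<r$, over those $v$ for which the $i$th coordinate of $f(v)$ is $1$. All disjuncts have depth at most $r-1$.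
\end{proof}

By (F1), (F2), (F4) and Lemma~\ref{lem:define}, $\psi$ is unifiable in $\mathrm{Alt}_1$ iff there is a local $f\colon P^+\to\Xi$ such that $\psi$ holds at every world of every word $a_1\cdots a_t$ when world $i$ carries the pair $(a_i,f(a_1\cdots a_i))$. The constraint $\psi$ involves $d+1$ consecutive pairs. Remembering these pairs as a state turns it into a constraint on two consecutive states.

\begin{definition}
A \emph{system} over a finite nonempty alphabet $P$ consists of a finite set $W$ of states and, for each $a\in P$, a set $I_a\subseteq W$ and a relation $R_a\subseteq W^2$. A \emph{run} of the system is a map $G\colon P^+\to W$ with $G(a)\in I_a$ and $G(u)\mathrel{R_a}G(ua)$ for all $a\in P$, $u\in P^+$.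
\end{definition}

A system is a nondeterministic automaton without final states, and a run resolves its nondeterminism on all inputs at once, without looking ahead. Let $\mathcal S_\psi$ be the system whose states are the words $y$ over $P\times\Xi$ with $1\le|y|\le d+1$ such that $\psi$ is true at the last world of $y$, where $I_a$ is the set of states of the form $(a,\xi)$, and $y\mathrel{R_a}y'$ iff $y'=\mathrm{suf}_{d+1}(y\cdot(a,\xi))$ for some $\xi\in\Xi$. Let $\mathcal S'_\psi$ be the system whose states are the states of $\mathcal S_\psi$ of length exactly $d+1$, with the same $R_a$ and with every $I_a$ equal to the set of all states.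

\begin{lemma}\label{lem:reduce}
$\psi$ is unifiable in $\mathrm{Alt}_1$ iff $\mathcal S_\psi$ has a local run.
\end{lemma}

\begin{proof}
Let $f$ be $r$-local and make $\psi$ true everywhere. For $u=a_1\cdots a_t$ let $G(u)$ be $\mathrm{suf}_{d+1}$ of the word of pairs $(a_i,f(a_1\cdots a_i))_{i\le t}$. The value of $\psi$ at world $t$ depends only on this suffix, so $G(u)$ is a state, and $G$ is a run. If $t\ge r+d$, each of the last $d+1$ pairs is determined by $r$ letters among the last $r+d$ letters of $u$, so $G$ is $(r+d)$-local.

Conversely, let $G$ be an $r$-local run and let $f(u)$ be the $\Xi$-part of the last letter of $G(u)$; it is $r$-local. By induction on $t$, $G(a_1\cdots a_t)$ is $\mathrm{suf}_{d+1}$ of the word of pairs $(a_i,f(a_1\cdots a_i))_{i\le t}$. As it is a state, $\psi$ holds at world $t$.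
\end{proof}

\begin{lemma}\label{lem:reduceD}
$\psi$ is unifiable in $\mathsf{KD}\mathrm{Alt}_1$ iff $\mathcal S'_\psi$ has a local run.
\end{lemma}

\begin{proof}
First, $\mathsf{KD}\mathrm{Alt}_1$ is the logic of the infinite chain, with worlds $0,-1,-2,\dots$ where $i$ sees exactly $i-1$; its models are left-infinite words. The logic of this frame is normal and contains $\mathrm{Alt}_1$ and $\Diamond\top$. Conversely, let $\varphi$ of depth $e$ be valid on the infinite chain. At a world of a finite chain where $\bigwedge_{i<e}\Box^i\Diamond\top$ holds, the next $e$ worlds exist, and the value of $\varphi$ depends only on these and the given world; the same $e+1$ letters occur at the end of some left-infinite word, so $\varphi$ is true. Thus $\bigwedge_{i<e}\Box^i\Diamond\top\to\varphi$ is in $\mathrm{Alt}_1$, and its premise is in $\mathsf{KD}\mathrm{Alt}_1$ by necessitation.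

Suppose that formulas in $\vec p$ of depth at most $r-1$ unify $\psi$. Fix a letter $a^*$. For $u\in P^+$ decorate each world of the left-infinite word $\cdots a^*a^*u$ with the values of these formulas and let $G(u)$ be the word of the last $d+1$ pairs. It is a state because $\psi$ is true at the last world. Appending a letter does not change the values at the earlier worlds, so $G(u)\mathrel{R_a}G(ua)$. If $|u|\ge r+d$, then $G(u)$ depends only on the last $r+d$ letters, so $G$ is $(r+d)$-local.

Conversely, let $G$ be an $r$-local run. For $v\in P^r$ let $f(v)$ be the $\Xi$-part of the last letter of $G(v)$, and let $\varphi_i$ be the disjunction of the formulas $D_v$ from Lemma~\ref{lem:define} over the $v\in P^r$ for which the $i$th coordinate of $f(v)$ is $1$. At a world of a left-infinite word, $\vec\varphi$ takes the value $f(v)$, where $v$ consists of the $r$ letters ending there. Given a world, let $u=a_1\cdots a_{r+d+1}$ be the word of the $r+d+1$ letters ending there. For $r+1\le i\le r+d+1$ the transition from $G(a_1\cdots a_{i-1})$ to $G(a_1\cdots a_i)=G(\mathrm{suf}_r(a_1\cdots a_i))$ appends the pair $(a_i,f(\mathrm{suf}_r(a_1\cdots a_i)))$. These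 are $d+1$ transitions between words of length $d+1$, so $G(u)$ consists exactly of the letters and the values of $\vec\varphi$ at the given world and the $d$ worlds that it reaches next. Since $G(u)$ is a state, $\psi(\vec\varphi,\vec p)$ holds at the given world.
\end{proof}

\subsection{A criterion for local runs}

Let a system be given and $A\subseteq W$. A \emph{path in $A$ along} a word $a_1a_2\cdots$ is a sequence $y_0,y_1,\dots$ of states in $A$ with $y_{i-1}\mathrel{R_{a_i}}y_i$ for all $i$. For $w\in P^+$ let $R^A_w$ be the set of pairs $(y,z)$ joined by a path in $A$ along $w$. Let $E_0$ be the diagonal of $A^2$, and let $E_{j+1}$ consist of $E_j$ and all $(y,z)\in A^2$ such that for every $a\in P$ there is $(y',z')\in E_j$ with $y\mathrel{R_a}y'$ and $z\mathrel{R_a}z'$. In words: put tokens on $y$ and $z$; an opponent names a letter, we move both tokens along it, and so on; $E_j$ collects the positions from which we can force the tokens together within $j$ rounds.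

\begin{theorem}\label{thm:criterion}
A system has a local run iff there is $A\subseteq W$ with the following properties.
\begin{enumerate}
\item[(T)] For every $a\in P$, $I_a\cap A\ne\emptyset$, and every $y\in A$ has some $y'\in A$ with $y\mathrel{R_a}y'$.
\item[(M)] $\bigcup_jE_j=A^2$.
\item[(L)] For every $w\in P^+$ there is $y\in A$ such that $(y,y)\in R^A_w$ and every $z\in A$ has $(z,y)\in(R^A_w)^{l}$ for some $l\ge0$.
\end{enumerate}
\end{theorem}

A local run must forget the distant past, and (M) and (L) are two ways of forgetting: tokens can be merged against arbitrary input, and on periodic input there is a loop in step with the period that can be reached from everywhere.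

\begin{proof}[Proof of necessity]
Let $G$ be an $r$-local run and $A=G(P^+)$. Property (T) holds with $y'=G(ua)$ for $y=G(u)$. For (M) we show $(G(uv),G(u'v))\in E_{r-|v|}$ for all $u,u'\in P^+$ and $|v|\le r$, by downward induction on $|v|$. For $|v|=r$ both states equal $G(v)$. For $|v|<r$ and a letter $a$, move the tokens to $(G(uva),G(u'va))\in E_{r-|v|-1}$. The empty word $v$ gives (M). For (L) put $y=G(w^r)$. The words $w^r$, $w^{r+1}$ and $uw^r$ have the same suffix of length $r$, so $G(w^{r+1})=y$, which gives $(y,y)\in R^A_w$, and $G(uw^r)=y$, which gives $(G(u),y)\in(R_w^A)^r$.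
\end{proof}

Sufficiency is proved in Section~\ref{sec:construction}. Neither of (M) and (L) can be dropped.

\begin{example}\label{ex:conditions}
(a) \emph{Parity.} Let $P=W=\{0,1\}$, $I_a=\{a\}$, and $y\mathrel{R_a}y'$ iff $y'\equiv y+a\pmod 2$. Then (T) forces $A=W$, every $E_j$ is the diagonal, and there is no loop along $w=1$. Both (M) and (L) fail.

(b) \emph{Coloring.} Let $P=\{a\}$, $W=I_a=\{0,1,2\}$, and $y\mathrel{R_a}y'$ iff $y\ne y'$. The set $A=W$ satisfies (T) and (M), since two different colors can both move to the third. No $A$ satisfies (L), since there is no loop along $w=a$.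

(c) \emph{Guessing.} Let $P=\{0,1,2\}$, $W=\{0,1\}\times P$, $I_0=\{0\}\times P$, $I_1=I_2=\{1\}\times P$, and $(c,g)\mathrel{R_a}(c',g')$ iff $c'=c$ or $g=a$: the bit $c$ may change only if the letter was guessed correctly. The set $A=W$ satisfies (T) and (L) with $y=(0,0)$: every state may stay put, and along $ww=a_1a_2\cdots$ a state $(c,g)$ moves to $(c,a_2)$ and then to $y$. No $A$ satisfies (T) and (M). Such an $A$ contains states with both bits, and for two tokens with different bits the opponent names a letter different from both guesses, so by induction no $E_j$ contains such a pair.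
\end{example}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:E} from Theorem~\ref{thm:criterion}]
By Lemmas~\ref{lem:reduce} and~\ref{lem:reduceD} it suffices to test the criterion for $\mathcal S_\psi$ and for $\mathcal S'_\psi$. There are finitely many sets $A$; (T) and (M) can be checked directly, and (L) concerns only the finitely many relations in the semigroup generated by the $R^A_a$ under composition. This gives decidability in both cases.

For the space bound in Theorem~\ref{thm:A}, note that $|P|\le2^m$ and $|W|\le(d+1)2^{(m+n)(d+1)}$ are exponential in a polynomial of $|\psi|$. Fix $A$. The chain $E_0\subseteq E_1\subseteq\cdots$ stabilizes after at most $|W|^2$ steps, so (T) and (M) take time polynomial in $|W|$ and $|P|$. Whether a given relation $R\subseteq A^2$ has a loop at a state reachable from all states takes polynomial time as well. Failure of (L) is recognized nondeterministically: guess $w$ letter by letter, store only the current relation $R^A_w$, and accept when it has no such loop. This uses space polynomial in $|W|$ and $|P|$. Nondeterministic exponential space equals deterministic exponential space, which is closed under complement,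 so (L) is decided in exponential space, and the sets $A$ can be tried one after the other within the same bound.
\end{proof}

\section{Constructing a local run}\label{sec:construction}

Let $A$ satisfy (T), (M) and (L). Then $A\neq\emptyset$. All states and paths below are in $A$. By (T) we fix $g(a)\in I_a\cap A$ and $\mathrm{succ}(y,a)\in A$ with $y\mathrel{R_a}\mathrm{succ}(y,a)$.

\subsection{Two ways to forget}

We first turn (M) and (L) into concrete devices.

\begin{lemma}[merging maps]\label{lem:merge}
There are $N\ge1$ and maps $h_v\colon A\to A$, for words $v$ with $|v|\le N$, such that $h_\varepsilon=\mathrm{id}$ for the empty word $\varepsilon$, $h_v(y)\mathrel{R_a}h_{va}(y)$ whenever $|v|<N$, and $h_v$ is constant whenever $|v|=N$.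
\end{lemma}

\begin{proof}
Choose $J\ge1$ with $E_J=A^2$. For nonempty $B\subseteq A$ we define maps $g^B_v\colon B\to A$, $|v|\le J$, where $g^B_v(y)$ is the position, after reading $v$, of a token that starts at $y$. If $|B|=1$, the token moves by $\mathrm{succ}$. If $|B|\ge2$, fix two of the tokens. While these two are at different places, let $j\ge1$ be least with their pair of positions in $E_j$; on reading $a$, move them to a pair in $E_{j-1}$ (fixed in advance for each pair and letter). Once they are at the same place they move together by $\mathrm{succ}$, and all other tokens always move by $\mathrm{succ}$. After $J$ letters the two tokens coincide, so $|g^B_v(B)|<|B|$ for $|v|=J$. Let $N=J\max(1,|A|-1)$ and define $h_v$ in stages of length $J$: if $v=v'v''$ with $J$ dividing $|v'|$ and $1\le|v''|\le J$, put $h_v=g^{B}_{v''}\circ h_{v'}$ with $B=h_{v'}(A)$. Each stage shrinks an image with more than one element, so $h_v$ is constant for $|v|=N$.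
\end{proof}

A nonempty word is \emph{primitive} if it is not a power $v^e$ with $e\ge2$. The \emph{rotations} of $w=b_1\cdots b_q$ are the words $b_{\phi+1}\cdots b_qb_1\cdots b_\phi$, $0\le\phi<q$. View $w$ as a function on $\mathbb Z/q$. The shifts that fix it form a subgroup, generated by a divisor $q'$ of $q$, and $w$ is primitive iff $q'=q$. All rotations have the same subgroup. So the rotations of a primitive word are primitive and pairwise distinct. In each rotation class of primitive words of length at most $N$ we fix one word, its \emph{representative}.

\begin{lemma}[loops]\label{lem:loop}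
There is $\ell\ge1$ such that for every representative $w$, of length $q$, there are states $\lambda_w(0),\dots,\lambda_w(q-1)$ and, for every $z\in A$, an infinite path $\rho_{w,z}(0)=z,\rho_{w,z}(1),\dots$ along $www\cdots$ with $\rho_{w,z}(j)=\lambda_w(j\bmod q)$ for all $j\ge\ell q$.
\end{lemma}

\begin{proof}
Take $y$ from (L) and a path $y=\lambda_w(0),\dots,\lambda_w(q)=y$ along $w$. From $z$ follow a path to $y$ along some $w^{l}$ and then repeat the loop forever. Let $\ell\geq1$ bound the finitely many exponents $l$ used.
\end{proof}

If $P$ has one letter $a$, Lemma~\ref{lem:loop} finishes the proof: $G(a^j)=\rho_{a,g(a)}(j-1)$ is a run that is constant from $j=\ell+1$ on. For general $P$ one is tempted to use Lemma~\ref{lem:merge} instead: cut the input into pieces of length $N$ and apply $h_v$ on each piece. At the end of a piece the state depends only on the last $N$ letters. But this run is not local, since a sliding window does not reveal where the pieces begin. What we need are \emph{markers}: positions that are recognized locally, are more than $N$ apart, so that a merge started at a marker can finish, and leave no long gaps. On input $aaa\cdots$ no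 such markers exist, because all late positions look alike; the same happens on input with any period at most $N$. The plan is therefore to place markers wherever the input is not periodic, to follow the loops where it is, and to make sure that the switch between the two regimes leaves one of them enough time to finish.

\subsection{Periods}

Fix an infinite word $a_1a_2\cdots$ over $P$. The \emph{block} $[x,y]$ is $a_x\cdots a_y$. It has \emph{period} $q\ge1$ if $a_{j-q}=a_j$ whenever $x\le j-q$ and $j\le y$, and it is \emph{periodic} if it has a period at most $N$.

\begin{lemma}\label{lem:periods}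
\begin{enumerate}
\item[(a)] If a block $B$ has least period $q\le N$, then every sub-block $B'$ of length at least $2N$ has least period $q$.
\item[(b)] If $x\le x'\le y\le y'$, the blocks $[x,y]$ and $[x',y']$ are periodic, and the overlap $[x',y]$ has length at least $2N$, then $[x,y']$ is periodic.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $q'\le q$ be the least period of $B'$. Given positions $i$ and $i+q'$ in $B$, let $i^*\equiv i\pmod q$ be among the first $q$ positions of $B'$. Then $i^*+q'$ is in $B'$ because $q+q'\le2N$, and $a_i=a_{i^*}=a_{i^*+q'}=a_{i+q'}$, where the outer equalities use the period $q$ of $B$. So $B$ has period $q'$, and $q'=q$.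

(b) By (a) both blocks have the least period $q\le N$ of the overlap. Let $x\le j-q$ and $j\le y'$. If $j\le y$, then $a_{j-q}=a_j$ by the first block. If $j>y$, then $j-q>y-N\ge x'$, and the second block applies.
\end{proof}

\subsection{Markers}

Let $M=2N+1$, the least window length for which consecutive windows overlap in $2N$ letters. For $i\ge M$ let $B(i)$ be the block $[i-M+1,i]$; for $i<M$ it is undefined. A position $i$ is \emph{rough} if $i\ge M$ and $B(i)$ is not periodic. We want a maximal set of rough positions that are pairwise more than $N$ apart. Choosing it greedily from left to right is not local. We choose greedily by the \emph{content} of the window instead; this works because two rough positions with the same window are automatically far apart. Enumerate $P^M=\{b^1,\dots,b^C\}$, $C=|P|^M$, put $K_0=\emptyset$ and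
\[
K_c=K_{c-1}\cup\{\,i:\ i\text{ rough},\ B(i)=b^c,\ \text{no }j\in K_{c-1}\text{ has }|i-j|\le N\,\}.
\]
The \emph{markers} are the elements of $K=K_C$. Let $\Delta=CN$.

For instance, let $P=\{0,1\}$, $N=1$, $M=3$, with windows in lexicographic order; rough means that the last three letters are not all equal. In a word beginning with $010110001$ the windows at $3,\dots,9$ are $010,101,011,110,100,000,001$. Position $9$ enters at the stage of $001$, then $3$, $5$ and $7$ enter at the stages of $010$, $011$ and $100$, positions $4$ and $6$ are blocked, and $8$ is not rough.

\begin{lemma}\label{lem:markers}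
\begin{enumerate}
\item[(a)] Distinct markers are more than $N$ apart.
\item[(b)] Every rough position is within distance $N$ of a marker.
\item[(c)] Whether $i\in K$ depends only on the windows $B(i+e)$, $|e|\le\Delta$: if in two infinite words the windows at $i+e$ and at $i'+e$ are equal or both undefined for all $|e|\le\Delta$, then $i$ is a marker of the first word iff $i'$ is a marker of the second.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $i<j$ be markers with $j-i\le N$. Had they entered at different stages, the later one would have been blocked. So $B(i)=B(j)$, that is, $a_{j-s}=a_{j-s-(j-i)}$ for $0\le s<M$. Then $B(j)$ has period $j-i\le N$, and $j$ is not rough.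

(b) If $i$ is rough and $B(i)=b^c$, then $i\in K_c$ or some $j\in K_{c-1}$ blocks it.

(c) By induction on $c$, membership of $i$ in $K_c$ depends only on the windows $B(i+e)$ with $|e|\le cN$: the definition refers to $B(i)$ and to membership in $K_{c-1}$ of positions within distance $N$ of $i$.
\end{proof}

A marker at $i$ depends on letters up to $a_{i+\Delta}$, and a run cannot look ahead. So we act on it with delay $\Delta$: a time $t$ is an \emph{event} if $t-\Delta\in K$. By Lemma~\ref{lem:markers}, distinct events are more than $N$ apart; whether $t$ is an event depends only on $a_1\cdots a_t$; and for $t\ge2\Delta+M$ it depends only on the last $2\Delta+M$ letters up to $a_t$.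

\subsection{Periodic times}

Because of the delay, the periodic regime is governed by a longer window. When a periodic stretch ends, a rough position appears, and its event comes about $\Delta$ steps later; the next periodic stretch must not begin before this event has occurred and its merge is complete. Let $M'=\Delta+4N+1$. A time $t$ is \emph{periodic} if $t\ge M'$ and the block $[t-M'+1,t]$ is periodic, and \emph{aperiodic} otherwise.

Let $t$ be periodic and let $q=q(t)\le N$ be the least period of $[t-M'+1,t]$. The word $a_{t-q+1}\cdots a_t$ is primitive: if it were a power of a word of length $q'<q$, then $q'$ would divide $q$, the letter at a position of the block would depend only on the position modulo $q'$, and $q$ would not be least. Let $w(t)=b_1\cdots b_q$ be the representative of its rotation class, and let the \emph{phase} $\phi(t)\in\{0,\dots,q-1\}$ be the unique $\phi$ with $a_{t-q+1}\cdots a_t=b_{\phi+1}\cdots b_qb_1\cdots b_\phi$. The data $q(t),w(t),\phi(t)$ depend only on the last $M'$ letters up to $a_t$.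

\begin{lemma}\label{lem:times}
\begin{enumerate}
\item[(a)] If $t$ and $t+1$ are periodic, then $q(t+1)=q(t)=q$, $w(t+1)=w(t)=b_1\cdots b_q$, $a_{t+1}=b_{\phi(t)+1}$ and $\phi(t+1)\equiv\phi(t)+1\pmod q$.
\item[(b)] If $t\ge M'$ is aperiodic, some $i\in[t-M'+M,t]$ is rough.
\item[(c)] If $e$ is periodic and $e+1$ is aperiodic, then $e+1$ is rough and all times in $[e+1,e+\Delta+2N+1]$ are aperiodic.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:periods}(b) the block $[t-M'+1,t+1]$ is periodic, and by Lemma~\ref{lem:periods}(a) its least period is both $q(t)$ and $q(t+1)$. Hence $a_{t+1}=a_{t+1-q}=b_{\phi(t)+1}$, and the last $q$ letters at time $t+1$ are those at time $t$ rotated by one.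

(b) Otherwise all $B(i)$ with $i$ in this range are periodic. Consecutive ones overlap in $2N$ letters, so repeated use of Lemma~\ref{lem:periods}(b) shows that their union $[t-M'+1,t]$ is periodic.

(c) If $B(e+1)$ were periodic, it would overlap $[e-M'+1,e]$ in $M-1=2N$ letters, so $[e-M'+1,e+1]$ would be periodic and $e+1$ a periodic time. If some $t$ with $e<t\le e+M'-2N$ were periodic, the blocks $[e-M'+1,e]$ and $[t-M'+1,t]$ would overlap in $M'-(t-e)\ge2N$ letters, so $[e-M'+1,t]$ would be periodic and again $e+1$ a periodic time. Finally, $M'-2N=\Delta+2N+1$.
\end{proof}

\subsection{The run}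

For a periodic time $t$ let $s(t)$ be the least time such that all times in $[s(t),t]$ are periodic. Define $G_1=g(a_1)$, and define $G_{t+1}$ for $t\ge1$ by the following rules.
\begin{enumerate}
\item[($\alpha$)] If $t$ and $t+1$ are periodic and $[s(t),t]$ contains a time of phase $0$, let $t_0$ be the first one and put $G_{t+1}=\rho_{w(t),G_{t_0}}(t+1-t_0)$.
\item[($\beta$)] If there is an event $t'\in[t-N+1,t]$ such that all times in $[t',t+1]$ are aperiodic, put $G_{t+1}=h_{a_{t'+1}\cdots a_{t+1}}(G_{t'})$.
\item[($\gamma$)] If neither applies, put $G_{t+1}=\mathrm{succ}(G_t,a_{t+1})$.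
\end{enumerate}
Rules ($\alpha$) and ($\beta$) exclude each other, and the event in ($\beta$) is unique because events are more than $N$ apart. All data used depend only on $a_1\cdots a_{t+1}$, so $G(a_1\cdots a_t)=G_t$ defines a map $G\colon P^+\to A$.

\begin{lemma}\label{lem:isrun}
$G$ is a run.
\end{lemma}

\begin{proof}
We have $G(a)=g(a)\in I_a$, and we must show $G_t\mathrel{R_{a_{t+1}}}G_{t+1}$. In case ($\gamma$) this is the choice of $\mathrm{succ}$. In case ($\beta$) it suffices to show $G_t=h_{a_{t'+1}\cdots a_t}(G_{t'})$. For $t'=t$ this is $h_\varepsilon=\mathrm{id}$. For $t'<t$ we have $t'\in[t-N,t-1]$ and $[t',t]$ is aperiodic, so $G_t$ was defined by ($\beta$) with the same event. In case ($\alpha$) let $w=w(t)$ and $j=t+1-t_0$. By Lemma~\ref{lem:times}(a), $w(t_0)=w$ and the letters $a_{t_0+1},\dots,a_{t+1}$ are the first $j$ letters of $www\cdots$. So it suffices to show $G_t=\rho_{w,G_{t_0}}(j-1)$. For $j=1$ this is $\rho_{w,z}(0)=z$. For $j>1$ the times $t-1\ge t_0$ and $t$ are periodic and $s(t-1)=s(t)$, so $G_t$ was defined by ($\alpha$) with the same $t_0$.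
\end{proof}

\subsection{Locality of the run}

Let $\Lambda=(\ell+1)N$. A time $t$ is \emph{$\alpha$-settled} if all times in $[t-\Lambda,t]$ are periodic, and \emph{$\beta$-settled} if $t-N$ is an event and all times in $[t-N,t]$ are aperiodic. The interval named is the \emph{witness} of $t$. We show that the run has forgotten the past at settled times, that settled times leave no long gaps, and that the past does not return afterwards.

\begin{lemma}\label{lem:settled}
If $t$ is $\alpha$-settled, then $G_t=\lambda_{w(t)}(\phi(t))$. If $t$ is $\beta$-settled, then $G_t$ is the constant value of $h_v$ for $v=a_{t-N+1}\cdots a_t$.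
\end{lemma}

\begin{proof}
Let $t$ be $\alpha$-settled, $s=s(t)\le t-\Lambda$, $q=q(t)$ and $w=w(t)$. The $q$ times $s,\dots,s+q-1$ are periodic and smaller than $t$, and their phases advance by one modulo $q$. So the first time $t_0\geq s$ of phase $0$ satisfies $t_0\le s+q-1$. Rule ($\alpha$) applies to the step from $t-1$ to $t$, with $t-t_0\ge\Lambda-q+1>\ell N\ge\ell q$. Hence $G_t=\lambda_w((t-t_0)\bmod q)$, and $(t-t_0)\bmod q=\phi(t)$. If $t$ is $\beta$-settled, rule ($\beta$) applies to the step from $t-1$ to $t$ with the event $t-N$, and $|v|=N$.
\end{proof}

\begin{lemma}\label{lem:gaps}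
Let $\Omega=M'+2N+\Delta$ and $\Theta=\Omega+\Lambda+2N+\Delta$. For every $T\geq1$ there is a settled time whose witness lies in $[T,T+\Theta]$.
\end{lemma}

\begin{proof}
Suppose first that all times in $[T,T+\Omega]$ are aperiodic. Lemma~\ref{lem:times}(b) at time $T+M'$ gives a rough $i\in[T+M,T+M']$, and Lemma~\ref{lem:markers}(b) gives an event $t'\in[i-N+\Delta,i+N+\Delta]$. Then $t'\ge T$ and $t'+N\le T+M'+2N+\Delta=T+\Omega$, so $t'+N$ is $\beta$-settled with witness in $[T,T+\Omega]$.

Otherwise let $s\in[T,T+\Omega]$ be periodic. If all times in $[s,s+\Lambda]$ are periodic, then $s+\Lambda$ is $\alpha$-settled. If not, there is $e\in[s,s+\Lambda-1]$ with $e$ periodic and $e+1$ aperiodic. By Lemma~\ref{lem:times}(c), $e+1$ is rough, so there is an event $t'\in[e+1-N+\Delta,e+1+N+\Delta]$. As $\Delta\ge N$, the interval $[t',t'+N]$ lies in $[e+1,e+\Delta+2N+1]$, where all times are aperiodic by Lemma~\ref{lem:times}(c); this is the point that dictates the value of $M'$. So $t'+N$ is $\beta$-settled, and $t'+N\le s+\Lambda+\Delta+2N\le T+\Theta$.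
\end{proof}

\begin{proof}[Proof of sufficiency in Theorem~\ref{thm:criterion}]
Let $T_0=2\Delta+M'$ and $r=T_0+\Theta$. We show that $G$ is $r$-local. Let $|u|=r+\delta$ with $\delta\ge0$ and $u'=\mathrm{suf}_r(u)$. Extend both words by the same infinite word, to $a_1a_2\cdots$ and $a'_1a'_2\cdots$, so that $a'_\tau=a_{\tau+\delta}$, and let $G_\tau$, $G'_\tau$ be the corresponding states. Say that time $\tau$ in the second word \emph{corresponds} to time $\tau+\delta$ in the first. For $\tau\ge T_0$, corresponding times agree on being periodic and on $q,w,\phi$, since $T_0\ge M'$, and on being an event, since $T_0\ge2\Delta+M$.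

By Lemma~\ref{lem:gaps} the second word has a settled time $t^*\le r$ with witness in $[T_0,r]$. The corresponding time is settled in the same way in the first word, so $G'_{t^*}=G_{t^*+\delta}$ by Lemma~\ref{lem:settled}. We show $G'_{\tau}=G_{\tau+\delta}$ for all $\tau\ge t^*$ by induction; $\tau=r$ gives $G(u')=G(u)$. Assume the claim on $[t^*,t]$ and consider the step to $t+1$. We count time as in the second word.

\emph{Case 1: all times in $[t^*,t+1]$ are periodic.} Then $t^*$ is $\alpha$-settled, hence so is $t+1$, in both words, and Lemma~\ref{lem:settled} gives the same state.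

\emph{Case 2: $t$ and $t+1$ are periodic, but some time in $[t^*,t]$ is not.} Then $s(t)>t^*$, and $s(t)$ is the same in both words, as are the phases on $[s(t),t]$. Either ($\alpha$) applies in both words with the same $w$ and the same $t_0\in(t^*,t]$, or ($\gamma$) applies in both. The induction hypothesis at $t_0$, respectively $t$, gives the claim.

\emph{Case 3: $t$ or $t+1$ is aperiodic.} In either word, an event $t'$ as in ($\beta$) satisfies $t'>t^*$. Indeed, if $t'\le t^*$, then $t^*\in[t',t+1]$ is aperiodic, so it is $\beta$-settled and $t^*-N$ is an event; but $t'\in[t-N+1,t^*]\subseteq[t^*-N+1,t^*]$ is a different event within distance $N$ of it. So the applicability of ($\beta$) is decided by the events and periodic times in $(t^*,t+1]$. Either ($\beta$) applies in both words with the same $t'$, or ($\gamma$) applies in both, and the induction hypothesis gives the claim.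
\end{proof}

This completes the proofs of Theorems~\ref{thm:A} and~\ref{thm:E}.

\section{Two or more successors: a grid and a formula}\label{sec:grid}

Fix $k\ge2$; for Theorem~\ref{thm:B} take $k=2$, and the objects indexed by $3,\dots,k$ below disappear.

A \emph{domino system} is a triple $(\mathcal T,H,V)$ with $\mathcal T$ finite and nonempty and $H,V\subseteq\mathcal T^2$. Let $e_1=(1,0)$ and $e_2=(0,1)$. A \emph{tiling} of a set $\Sigma\subseteq\mathbb Z^2$ is a map $\tau\colon\Sigma\to\mathcal T$ with $(\tau(g),\tau(g+e_1))\in H$ whenever $g,g+e_1\in\Sigma$ and $(\tau(g),\tau(g+e_2))\in V$ whenever $g,g+e_2\in\Sigma$. By Berger \cite{Berger} (see also Robinson \cite{Robinson}) it is undecidable whether a domino system tiles $\mathbb Z^2$, and the halting problem many-one reduces to the set of systems that do not. By compactness, if $\mathbb Z^2$ has no tiling, then for some $n\ge1$ the square $\{0,\dots,n\}^2$ has none: otherwise the tilings of the squares $\{-n,\dots,n\}^2$ form an infinite finitely branching tree under restriction, and an infinite branch tiles the plane.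

We shall compute from a domino system a formula $\psi$ that is unifiable iff there is no tiling. The idea is that of Example~\ref{ex:parity}. The formula imposes parity equations except at worlds that show an error: the surroundings are not a correctly tiled grid. If there is no tiling, every world is within a bounded distance of an error, and the equations are solved by counting up to the nearest one. If there is a tiling, the tiled plane has no error, and parity along an infinite line is not local.

Two difficulties arise. First, we need moves ``right'' and ``up'' that are functions; the bound on the number of successors provides them. Second, right-then-up must agree with up-then-right. Formulas cannot express that two worlds are equal. The argument needs only that they agree on formulas up to a depth $D$, but $D$ depends on the size $n$ of an untileable square, which is not available when $\psi$ is written down. So the test has to be supplied by the unifier, through a number of variables that does not depend on $D$. Lemma~\ref{lem:colors} does this for a world $v$ and a world \emph{reached from $v$} by a fixed sequence of moves. To bring commutation into this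 form we add a third move, diagonally back, and require that right-up-back and back-up-right both return to the start.

\subsection{The intended frame}

The three moves are fitted into branching two by means of two auxiliary worlds per grid point. The frame $F_k$ has worlds $(g,0),(g,1),(g,2)$ for $g\in\mathbb Z^2$, a world $*$, and worlds $u_3,\dots,u_k$. Its edges are
\[
(g,0)\to(g+e_1,0),\,(g,1);\qquad(g,1)\to(g+e_2,0),\,(g,2);\qquad(g,2)\to(g-e_1-e_2,0),\,*;
\]
moreover every $(g,i)$ sees $u_3,\dots,u_k$, and $*\to*$, $u_j\to u_j$ (Figure~\ref{fig:frame}). Every world has between $1$ and $k$ successors. The worlds $*$ and $u_j$ only fill the free places, so that no world $(g,i)$ has room for another successor.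

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,every node/.style={inner sep=2pt}]
\node (a) at (0,0) {$(g,0)$};
\node (x) at (3.2,0) {$(g+e_1,0)$};
\node (b) at (0,1.3) {$(g,1)$};
\node (y) at (0,2.6) {$(g+e_2,0)$};
\node (c) at (-2.6,1.3) {$(g,2)$};
\node (z) at (-2.6,-1.1) {$(g-e_1-e_2,0)$};
\node (s) at (-4.6,1.3) {$*$};
\draw[->] (a) -- (x);
\draw[->] (a) -- (b);
\draw[->] (b) -- (y);
\draw[->] (b) -- (c);
\draw[->] (c) -- (z);
\draw[->] (c) -- (s);
\draw[->] (s) to[out=130,in=50,looseness=9] (s);
\end{tikzpicture}
\caption{The edges of the frame $F_2$ that leave the three worlds $(g,0),(g,1),(g,2)$ attached to a grid point $g\in\mathbb Z^2$, and the loop at $*$. Each of the three worlds has two successors. From $(g,0)$ one reaches the right neighbor in one step, the upper neighbor in two, and the lower left neighbor in three.}\label{fig:frame}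
\end{figure}

\subsection{Codings and moves}

A \emph{coding} for $\mathcal T$ consists of variable-free formulas $T_0,T_1,T_2,T_3,U_3,\dots,U_k$, the \emph{types}, no two of which are true at the same world of a $k$-model, and variable-free formulas $\theta_t$ ($t\in\mathcal T$) and $\mu$. Here $\theta_t$ is meant to say that the tile is $t$, and $\mu$ that the world is marked. In the rest of the paper a \emph{parameter formula} is a formula whose atoms are parameters occurring in the coding; if there are none, it is a closed formula, that is, one without atoms.

The \emph{parameter coding} uses distinct parameters $\pi_0,\dots,\pi_3,\pi'_3,\dots,\pi'_k$, $q_t$ ($t\in\mathcal T$) and $p$. The type $T_i$ (respectively $U_j$) says that among the $\pi$'s and $\pi'$'s exactly $\pi_i$ (respectively $\pi'_j$) is true; $\theta_t=q_t$ and $\mu=p$. In $F_k$ the world $(g,i)$ will have type $T_i$, the world $*$ type $T_3$, and $u_j$ type $U_j$. A coding by closed formulas appears in Section~\ref{sec:closed}.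

Fix any coding. Let $\mathrm{fill}=\bigwedge_{j=3}^k\Diamond U_j$ (equal to $\top$ for $k=2$) and
\[
\mathrm{ok}=\Diamond T_0\wedge\mathrm{fill}\wedge\Diamond\bigl(T_1\wedge\Diamond T_0\wedge\mathrm{fill}\wedge\Diamond(T_2\wedge\Diamond T_0\wedge\mathrm{fill}\wedge\Diamond T_3)\bigr),
\]
\[
\langle X\rangle\varphi=\Diamond(T_0\wedge\varphi),\qquad
\langle Y\rangle\varphi=\Diamond\bigl(T_1\wedge\Diamond(T_0\wedge\varphi)\bigr),\qquad
\langle Z\rangle\varphi=\Diamond\bigl(T_1\wedge\Diamond(T_2\wedge\Diamond(T_0\wedge\varphi))\bigr).
\]
Let $v\Vdash\mathrm{ok}$ in a $k$-model. Then $v$ has successors of the $k$ incompatible types $T_0,T_1,U_3,\dots,U_k$. It has at most $k$ successors, so exactly one of each type. Its $T_1$-successor $v_1$ is the witness of the last conjunct of $\mathrm{ok}$, so it has exactly one successor of each of the types $T_0,T_2,U_3,\dots,U_k$. In the same way the $T_2$-successor $v_2$ of $v_1$ has exactly one successor of each of the types $T_0,T_3,U_3,\dots,U_k$. Let $vX$, $vY$, $vZ$ be the $T_0$-successors of $v$, $v_1$, $v_2$. By uniqueness, for each move $O\in\{X,Y,Z\}$ and every formula $\varphi$,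
\begin{equation}\label{eq:move}
v\Vdash\mathrm{ok}\quad\Longrightarrow\quad\bigl(v\Vdash\langle O\rangle\varphi\iff vO\Vdash\varphi\bigr).
\end{equation}
This is the only place where the bound on the number of successors enters the analysis of models. Without it, $\langle O\rangle\varphi$ and $\langle O\rangle\neg\varphi$ could both be true at $v$.

Moves are written on the right and applied from left to right: $vXY=(vX)Y$ and $\langle XY\rangle\varphi=\langle X\rangle\langle Y\rangle\varphi$. Let
\[
\mathrm{ok}^+=\mathrm{ok}\wedge\langle X\rangle\mathrm{ok}\wedge\langle XY\rangle\mathrm{ok}\wedge\langle Z\rangle\mathrm{ok}\wedge\langle ZY\rangle\mathrm{ok}.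
\]
If $v\Vdash\mathrm{ok}^+$, then $\mathrm{ok}$ holds at $v,vX,vXY,vZ,vZY$. So $vw$ is defined for $w\in\{XY,XYZ,ZYX\}$, and $v\Vdash\langle w\rangle\varphi$ iff $vw\Vdash\varphi$.

\subsection{The formula}

The variables are $s$, $b$ and six \emph{colors} $c^w_1,c^w_2,c^w_3$ for $w\in\{XYZ,ZYX\}$. Put
\[
\mathrm{err}_{\mathcal T}=\neg\bigvee_t\theta_t\ \vee\bigvee_{t\ne t'}(\theta_t\wedge\theta_{t'})\ \vee\bigvee_{(t,t')\notin H}(\theta_t\wedge\langle X\rangle\theta_{t'})\ \vee\bigvee_{(t,t')\notin V}(\theta_t\wedge\langle Y\rangle\theta_{t'}),
\]
\[
\mathrm{err}_w=\bigvee_{i=1}^3\bigl(c^w_i\oplus\langle w\rangle c^w_i\bigr),\qquad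
\mathrm{err}=\neg\mathrm{ok}^+\vee\mathrm{err}_{\mathcal T}\vee\mathrm{err}_{XYZ}\vee\mathrm{err}_{ZYX},
\]
\[
\mathrm{esc}=\mathrm{err}\vee\langle XY\rangle\mathrm{err},
\]
\[
\psi=\mathrm{esc}\ \vee\ \bigl[s\wedge\langle Y\rangle s\wedge\bigl(b\leftrightarrow(\mu\oplus\langle Y\rangle b)\bigr)\bigr]\ \vee\ \bigl[\neg s\wedge\bigl(\langle X\rangle s\vee(b\leftrightarrow(\mu\oplus\langle X\rangle b))\bigr)\bigr].
\]
The formula $\mathrm{err}_w$ can be true at a world $v\Vdash\mathrm{ok}^+$ only if some formula distinguishes $v$ from $vw$; a unifier may claim an error of this kind only where it can exhibit one. The escape clause $\mathrm{esc}$ also looks at $vXY$ because the commutation argument needs both $v$ and $vXY$ free of errors. An error in a square is reached by going right and then up, and $s$ selects the direction: where $s$ holds, it persists upward and $b$ counts marks upward; where it fails, $b$ counts marks to the right until $s$ is met. The marks are what makes $\psi$ hard to satisfy: with $\bot$ in place of $\mu$, taking $\top$ for $s$ and $\bot$ for $b$ would always work.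

\section{No tiling: a unifier exists}\label{sec:notiling}

\begin{proposition}\label{prop:unif}
For any coding, if $(\mathcal T,H,V)$ does not tile $\mathbb Z^2$, then $\psi$ is unifiable in $\mathrm{Alt}_k$.
\end{proposition}

Fix $n\ge1$ such that $\{0,\dots,n\}^2$ has no tiling. Let $\lambda=3+\max_i\mathrm{depth}(T_i)$, so that $\mathrm{depth}(\langle O\rangle\varphi)\le\lambda+\mathrm{depth}(\varphi)$ for each move $O$, and let $D=(n+1)\lambda+\max_t\mathrm{depth}(\theta_t)$. For worlds of a $k$-model write $x\equiv_rx'$ if $x$ and $x'$ satisfy the same parameter formulas of depth at most $r$. Applying \eqref{eq:move} at $x$ and $x'$ we get, for each move $O$,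
\begin{equation}\label{eq:loss}
x\equiv_rx',\quad x\Vdash\mathrm{ok},\quad x'\Vdash\mathrm{ok}\quad\Longrightarrow\quad xO\equiv_{r-\lambda}x'O .
\end{equation}

\subsection{Three bits detect any difference}

\begin{lemma}\label{lem:colors}
For each $w\in\{XYZ,ZYX\}$ there are parameter formulas $\gamma^w_1,\gamma^w_2,\gamma^w_3$ such that in every $k$-model, if $v\Vdash\mathrm{ok}^+$ and $v\not\equiv_Dvw$, then $v\Vdash\gamma^w_i\oplus\langle w\rangle\gamma^w_i$ for some $i$.
\end{lemma}

The proof is the Cole--Vishkin color reduction. The $\equiv_D$-class of a world is a color, a long string of bits. To shorten it while keeping $v$ and $vw$ apart, let each world record only the first place where its color differs from the color of the next world, and its own bit there. If $v$, $vw$, $vww$ have colors $0110$, $0100$, $1100$, then $v$ records $(3,1)$ and $vw$ records $(1,0)$; if the third color is $0110$ instead, $vw$ records $(3,0)$. In both cases the records differ, and the eight possible records fit into three bits.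

\begin{proof}
For a list $\kappa=(\kappa_1,\dots,\kappa_m)$ of formulas let $\kappa(v)\in\{0,1\}^m$ be the vector of truth values at $v$. Call a list of parameter formulas \emph{separating} if $\kappa(v)\ne\kappa(vw)$ whenever $v\Vdash\mathrm{ok}^+$ and $v\not\equiv_Dvw$. By (F3) there is a finite list of representatives of all parameter formulas of depth at most $D$; it is separating, and we pad it to length at least $3$. It remains to shorten a separating list of length $m\ge4$.

Let $\chi_j=\kappa_j\oplus\langle w\rangle\kappa_j$. For an arbitrary world $v$ let $J(v)$ be the least $j$ with $v\Vdash\chi_j$, and $J(v)=1$ if there is none. Let $m'=1+\lceil\log_2m\rceil$ and fix an injective map $\mathrm{code}$ from $\{1,\dots,m\}\times\{0,1\}$ to $\{0,1\}^{m'}$. Each bit of $\mathrm{code}(J(v),\kappa_{J(v)}(v))$ is a Boolean function of the values of the $\kappa_j$ and $\chi_j$ at $v$, so there is a list $\kappa'$ of $m'$ parameter formulas with $\kappa'(v)=\mathrm{code}(J(v),\kappa_{J(v)}(v))$ at all worlds. Let $v\Vdash\mathrm{ok}^+$ and $\kappa(v)\ne\kappa(vw)$. Then $v\Vdash\chi_j$ iff $\kappa_j(v)\ne\kappa_j(vw)$, so $j=J(v)$ satisfies $\kappa_j(v)\ne\kappa_j(vw)$.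 If $J(vw)\ne j$, the encoded pairs differ in the first component; if $J(vw)=j$, they differ in the second. Nothing is assumed about $vw$ here. So $\kappa'$ is separating.

For $m\ge4$ we have $4\le m\le2^{m-2}$, hence $3\le m'<m$. Iterating, we reach a separating list of length exactly $3$, and it has the required property.
\end{proof}

Substitute $\gamma^w_i$ for $c^w_i$, and let $\mathrm{err}^*$ and $\mathrm{esc}^*$ be the resulting parameter formulas. By Lemma~\ref{lem:colors},
\begin{equation}\label{eq:noerr}
v\Vdash\neg\mathrm{err}^*\quad\Longrightarrow\quad v\Vdash\mathrm{ok}^+\wedge\neg\mathrm{err}_{\mathcal T},\quad vXYZ\equiv_Dv,\quad vZYX\equiv_Dv .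
\end{equation}

\subsection{An escape is always near}

\begin{lemma}\label{lem:near}
In a $k$-model there is no world $v$ such that all worlds $v_{ij}=vX^iY^j$, $0\le i,j\le n$, are defined and satisfy $\neg\mathrm{esc}^*$.
\end{lemma}

\begin{proof}
Suppose there is one. Then \eqref{eq:noerr} applies to each $v_{ij}$, and since $v_{ij}\Vdash\mathrm{ok}^+\wedge\neg\langle XY\rangle\mathrm{err}^*$, it applies to each $v_{ij}XY$ too.

\emph{Commutation at one world.} Let $j<n$, $x=v_{ij}$ and $u=xXY$. If $\equiv_D$ were equality, \eqref{eq:noerr} would give $uZ=x$ and $uZYX=u$, hence $xYX=xXY$. The same computation works with a loss of depth. We have $uZ=xXYZ\equiv_Dx$. The formula $\mathrm{ok}$ holds at $uZ$ and $uZY$, because $u\Vdash\mathrm{ok}^+$, and at $x$ and $xY=v_{i,j+1}$. Applying \eqref{eq:loss} with $Y$ and then with $X$ gives $uZYX\equiv_{D-2\lambda}xYX$. Together with $uZYX\equiv_Du$ this yields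
\begin{equation}\label{eq:comm}
v_{i,j+1}X\equiv_{D-2\lambda}v_{ij}XY\qquad(0\le i\le n,\ 0\le j<n).
\end{equation}

\emph{Adjacent columns.} We claim that $v_{ij}X\equiv_{D-(j+1)\lambda}v_{i+1,j}$ for $i<n$ and $j\le n$. For $j=0$ the two worlds are equal. Assume the claim for some $j<n$. The formula $\mathrm{ok}$ holds at $v_{ij}X$, as $v_{ij}\Vdash\mathrm{ok}^+$, and at $v_{i+1,j}$. So \eqref{eq:loss} gives $v_{ij}XY\equiv_{D-(j+2)\lambda}v_{i+1,j}Y=v_{i+1,j+1}$, and \eqref{eq:comm} gives the claim for $j+1$.

\emph{The tiling.} As $\mathrm{err}_{\mathcal T}$ fails at $v_{ij}$, exactly one $\theta_t$ holds there; put $\tau(i,j)=t$. Let $j<n$ and $t'=\tau(i,j+1)$. Then $v_{ij}\Vdash\theta_t\wedge\langle Y\rangle\theta_{t'}$ because $v_{ij}Y=v_{i,j+1}$, so $(t,t')\in V$. Let $i<n$ and $t'=\tau(i+1,j)$. By the choice of $D$, the number $D-(j+1)\lambda$ is at least the depth of $\theta_{t'}$, so $v_{ij}X\Vdash\theta_{t'}$, hence $v_{ij}\Vdash\theta_t\wedge\langle X\rangle\theta_{t'}$ and $(t,t')\in H$. Thus $\tau$ tiles $\{0,\dots,n\}^2$, a contradiction.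
\end{proof}

\subsection{Counting marks up to the escape}

\begin{proof}[Proof of Proposition~\ref{prop:unif}]
Define parameter formulas that measure the distance to an escape, first upward and then to the right:
\[
\mathrm{up}_0=\mathrm{esc}^*,\quad \mathrm{up}_{j+1}=\neg\mathrm{esc}^*\wedge\langle Y\rangle\mathrm{up}_j,\quad s^*=\bigvee_{j\le n}\mathrm{up}_j,\quad \mathrm{rt}_0=s^*,\quad \mathrm{rt}_{i+1}=\neg s^*\wedge\langle X\rangle\mathrm{rt}_i .
\]
The parity of the marks along the way is computed by
\[
\beta_0=\bot,\quad\beta_{j+1}=\mu\oplus\langle Y\rangle\beta_j,\qquad \beta'_1=\bot,\quad\beta'_{i+1}=\mu\oplus\langle X\rangle\beta'_i,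
\]
\[
b^*=\bigvee_{j=0}^n(\mathrm{up}_j\wedge\beta_j)\ \vee\ \bigvee_{i=1}^n(\mathrm{rt}_i\wedge\beta'_i).
\]
Work in a $k$-model. The formula $\neg s^*$ implies $\neg\mathrm{esc}^*$, which implies $\mathrm{ok}$; so \eqref{eq:move} is available wherever one of them holds.

A world satisfies at most one $\mathrm{up}_j$: if $v\Vdash\mathrm{up}_j\wedge\mathrm{up}_{j'}$ with $j<j'$, then $v\Vdash\neg\mathrm{esc}^*$, so $j\ge1$ and $vY\Vdash\mathrm{up}_{j-1}\wedge\mathrm{up}_{j'-1}$, and induction on $j$ gives a contradiction. The same argument with $s^*$ and $X$ shows that a world satisfies at most one $\mathrm{rt}_i$. A world with $\mathrm{up}_j$, $j\le n$, satisfies $s^*$ and so no $\mathrm{rt}_i$ with $i\ge1$. Therefore $b^*$ has the value of $\beta_j$ at a world with $\mathrm{up}_j$, $j\le n$, and the value of $\beta'_i$ at a world with $\mathrm{rt}_i$, $1\le i\le n$.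

Every world satisfies some $\mathrm{rt}_i$ with $i\le n$. Suppose that $v$ fails $\mathrm{rt}_0,\dots,\mathrm{rt}_n$. Then $v\Vdash\neg s^*$, so $vX$ is defined, and it fails $\mathrm{rt}_0,\dots,\mathrm{rt}_{n-1}$, since $vX\Vdash\mathrm{rt}_i$ would give $v\Vdash\mathrm{rt}_{i+1}$. Inductively, for $i\le n$ the world $vX^i$ is defined and fails $\mathrm{rt}_0,\dots,\mathrm{rt}_{n-i}$; in particular it fails $s^*$, that is, $\mathrm{up}_0,\dots,\mathrm{up}_n$. The same induction along $Y$ shows that for $j\le n$ the world $vX^iY^j$ is defined and fails $\mathrm{up}_0,\dots,\mathrm{up}_{n-j}$; in particular it fails $\mathrm{esc}^*$. This contradicts Lemma~\ref{lem:near}.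

Now substitute $s^*$, $b^*$, $\gamma^w_i$ for $s$, $b$, $c^w_i$ in $\psi$, and let $v$ be any world. We write $\varphi(v)\in\{0,1\}$ for truth values.
\begin{itemize}
\item If $v\Vdash\mathrm{esc}^*$, the first disjunct holds.
\item If $v\Vdash s^*\wedge\neg\mathrm{esc}^*$, then $v\Vdash\mathrm{up}_j$ with $1\le j\le n$ and $vY\Vdash\mathrm{up}_{j-1}$. So $v\Vdash s^*\wedge\langle Y\rangle s^*$, and $b^*(v)=\beta_j(v)=\mu(v)\oplus\beta_{j-1}(vY)=\mu(v)\oplus b^*(vY)$. The second disjunct holds.
\item If $v\Vdash\neg s^*$, then $v\Vdash\mathrm{rt}_i$ with $1\le i\le n$ and $vX\Vdash\mathrm{rt}_{i-1}$. If $i=1$, then $v\Vdash\langle X\rangle s^*$. If $i\ge2$, then $b^*(v)=\beta'_i(v)=\mu(v)\oplus\beta'_{i-1}(vX)=\mu(v)\oplus b^*(vX)$. The third disjunct holds.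
\end{itemize}
So the substituted formula is true at all worlds of all $k$-models and belongs to $\mathrm{Alt}_k$.
\end{proof}

\section{A tiling: no unifier exists}\label{sec:tiling}

The converse needs models in which the coding describes a true grid with an arbitrary set $S$ of marked points, and in which a formula of depth $d$ sees the marks only within distance $d$. Write $|g|_\infty$ for the maximum norm, and $[g\in S]$ for $1$ if $g\in S$ and $0$ otherwise.

\begin{definition}
A coding is \emph{realizable} if for every tiling $\tau$ of $\mathbb Z^2$ there are $k$-models $\mathfrak M_S$, $S\subseteq\mathbb Z^2$, whose worlds include all $g\in\mathbb Z^2$ (the \emph{main worlds}), in which all atoms not occurring in the coding are false everywhere, and such that for all main worlds $g$: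
\begin{enumerate}
\item[(R1)] $g\Vdash\mathrm{ok}$, $gX=g+e_1$, $gY=g+e_2$, $gZ=g-e_1-e_2$;
\item[(R2)] $g\Vdash\theta_t$ iff $\tau(g)=t$, and $g\Vdash\mu$ iff $g\in S$;
\item[(R3)] if $S$ and $S'$ agree on $\{h:|h-g|_\infty\le d\}$, then $g$ satisfies the same parameter formulas of depth at most $d$ in $\mathfrak M_S$ and in $\mathfrak M_{S'}$.
\end{enumerate}
\end{definition}

\begin{proposition}\label{prop:nonunif}
Let the coding be realizable, let $\tau$ be a tiling of $\mathbb Z^2$, and let $\mathfrak M_S$ be models as above. Then no substitution for the variables makes $\psi$ true everywhere in all $\mathfrak M_S$. In particular, $\psi$ is not unifiable in $\mathrm{Alt}_k$.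
\end{proposition}

\begin{proof}
Suppose that some substitution does. Atoms outside the coding are false everywhere, so replacing them by $\bot$ changes no truth value, and we may assume that the substitution consists of parameter formulas. Let $d$ bound the depths of the formulas substituted for $s$ and $b$, and let $s_S(g),b_S(g)\in\{0,1\}$ be their values at $g$ in $\mathfrak M_S$.

There is no escape at a main world $g$. By (R1), all worlds $gX,gXY,gZ,gZY$ are main, so $\mathrm{ok}^+$ holds at $g$. By (R1), (R2) and the fact that $\tau$ is a tiling, $\mathrm{err}_{\mathcal T}$ fails. Since $gXYZ=gZYX=g$, the formulas $\mathrm{err}_w$ fail whatever is substituted for the colors. So $\mathrm{err}$ fails at $g$ and at the main world $gXY$, and $\mathrm{esc}$ fails at $g$. The other two disjuncts of $\psi$ give, modulo $2$: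
\begin{enumerate}
\item[(a)] if $s_S(g)=1$, then $s_S(g+e_2)=1$ and $b_S(g)=b_S(g+e_2)+[g\in S]$;
\item[(b)] if $s_S(g)=s_S(g+e_1)=0$, then $b_S(g)=b_S(g+e_1)+[g\in S]$.
\end{enumerate}
As in Example~\ref{ex:parity}, we compare no mark with one mark that is out of sight.

\emph{Case 1: $s_\emptyset(g)=1$ for some $g$.} Let $h=g+(d+1)e_2$, $g^*=g+(2d+2)e_2$ and $S=\{h\}$. Iterating (a) in $\mathfrak M_\emptyset$ gives $b_\emptyset(g)=b_\emptyset(g^*)$. Both $g$ and $g^*$ are at distance $d+1$ from $h$, so (R3) gives $s_S(g)=1$, $b_S(g)=b_\emptyset(g)$ and $b_S(g^*)=b_\emptyset(g^*)$. Iterating (a) in $\mathfrak M_S$ gives $b_S(g)=b_S(g^*)+1$, a contradiction.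

\emph{Case 2: $s_\emptyset$ is identically $0$.} Let $h=(d+1)e_1$, $g^*=(2d+2)e_1$ and $S=\{h\}$. Near $h$ the mark might switch $s$ on, and (b) would then say nothing; the persistence of $s$ in (a) rules this out. If $s_S(g)=1$, then $s_S(g+je_2)=1$ for all $j\ge0$, whereas for large $j$ the point $g+je_2$ is at distance more than $d$ from $h$, so that $s_S(g+je_2)=s_\emptyset(g+je_2)=0$ by (R3). Hence $s_S$ is identically $0$. Iterating (b) gives $b_\emptyset(0)=b_\emptyset(g^*)$ and $b_S(0)=b_S(g^*)+1$, while (R3) gives $b_S(0)=b_\emptyset(0)$ and $b_S(g^*)=b_\emptyset(g^*)$, a contradiction.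
\end{proof}

\begin{lemma}\label{lem:param}
The parameter coding is realizable, by models that are all based on the frame $F_k$.
\end{lemma}

\begin{proof}
In $\mathfrak M_S$ let $\pi_i$ hold exactly at the worlds $(g,i)$ for $i\le2$, $\pi_3$ exactly at $*$, $\pi'_j$ exactly at $u_j$, $q_t$ exactly at the $(g,0)$ with $\tau(g)=t$, and $p$ exactly at the $(g,0)$ with $g\in S$; all other atoms are false. Identify $g$ with $(g,0)$. Then (R2) holds by definition. The successors of $(g,0)$, $(g,1)$, $(g,2)$ have the types $T_0,T_1$, respectively $T_0,T_2$, respectively $T_0,T_3$, together with $U_3,\dots,U_k$, and the successors of type $T_0$ are $g+e_1$, $g+e_2$, $g-e_1-e_2$; this is (R1). For (R3) we show by induction on $d$ that each $(g,i)$ satisfies the same parameter formulas of depth at most $d$ in $\mathfrak M_S$ and $\mathfrak M_{S'}$ if $S,S'$ agree within distance $d$ of $g$. For $d=0$ the valuations at $(g,i)$ coincide. For the step to $d+1$, a successor of the form $(h,i')$ has $|h-g|_\infty\le1$, so $S,S'$ agree within distance $d$ of $h$; and truth values at $*$ and $u_j$, which see only themselves, do not depend on $S$.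
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]
Take $k=2$ and the parameter coding. The formula $\psi$ is computed from $(\mathcal T,H,V)$, and by Propositions~\ref{prop:unif} and~\ref{prop:nonunif} and Lemma~\ref{lem:param} it is unifiable in $\mathrm{Alt}_2$ iff the system does not tile $\mathbb Z^2$. So the halting problem many-one reduces to unification with parameters in $\mathrm{Alt}_2$. The set of unifiable formulas is recursively enumerable by (F2).
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:D}]
Let $\mathrm{Alt}_k\subseteq L\subseteq\mathrm{Log}(F_k)$ and use the parameter coding. If there is no tiling, $\psi$ is unifiable in $\mathrm{Alt}_k$ by Proposition~\ref{prop:unif}, hence in $L$. If there is a tiling, a unifier in $L$ would make $\psi$ valid on $F_k$, hence true in all models $\mathfrak M_S$ of Lemma~\ref{lem:param}, contrary to Proposition~\ref{prop:nonunif}. So non-tileability reduces to unifiability in $L$. The frame $F_k$ is serial with at most $k$ successors per world, so the normal logic $\mathrm{Log}(F_k)$ contains $\mathrm{Alt}_k$ and $\Diamond\top$, and therefore $\mathsf{KD}\mathrm{Alt}_k$.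
\end{proof}

\section{A coding without parameters}\label{sec:closed}

To remove the parameters, the types, tiles and marks must be read off the shape of the frame. Closed formulas can measure the height of a world above dead ends, so we hang finite chains of different lengths on the grid. The successor $*$ of $(g,2)$ is replaced by a chain whose length encodes the tile and the mark at $g$. The types $T_2,T_1,T_0$ are then recognized by the distance to such a chain.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $C_i=\Diamond^i\top\wedge\Box^{i+1}\bot$; it says that the longest path starting at the world has exactly $i$ edges, so no world satisfies two of the $C_i$. Let $\sigma=k-3+2|\mathcal T|$ and fix a bijection $\iota\colon\mathcal T\times\{0,1\}\to\{k-2,k-1,\dots,\sigma\}$. Let $\Gamma=\Box^{\sigma+1}\bot$; each $C_i$ with $i\le\sigma$ implies $\Gamma$. Put $U_j=C_{j-3}$ for $3\le j\le k$, $T_3=\bigvee_{i=k-2}^{\sigma}C_i$, and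
\[
T_2=\neg\Gamma\wedge\Diamond T_3,\qquad T_1=\neg\Gamma\wedge\neg T_2\wedge\Diamond T_2,\qquad T_0=\neg\Gamma\wedge\neg T_1\wedge\neg T_2,
\]
\[
\theta_t=\Diamond\bigl(T_1\wedge\Diamond(T_2\wedge\Diamond(C_{\iota(t,0)}\vee C_{\iota(t,1)}))\bigr),\qquad
\mu=\Diamond\Bigl(T_1\wedge\Diamond\bigl(T_2\wedge\Diamond\bigvee_tC_{\iota(t,1)}\bigr)\Bigr).
\]
This is a coding. The types $T_3,U_3,\dots,U_k$ imply $\Gamma$ and involve disjoint sets of indices $i$; the types $T_0,T_1,T_2$ imply $\neg\Gamma$ and exclude each other by their form.

It is realizable. Given a tiling $\tau$ and $S$, let $\mathfrak M_S$ have worlds $(g,i)$ for $g\in\mathbb Z^2$, $i\le2$, and $n_0,\dots,n_\sigma$, with all atoms false. The edges are $n_{i+1}\to n_i$,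
\[
(g,0)\to(g+e_1,0),\,(g,1);\qquad(g,1)\to(g+e_2,0),\,(g,2);
\]
\[
(g,2)\to(g-e_1-e_2,0),\,n_{\iota(\tau(g),[g\in S])};
\]
and every $(g,i)$ sees $n_0,\dots,n_{k-3}$ (none if $k=2$). Each world has at most $k$ successors. The world $n_i$ satisfies $C_i$ and $\Gamma$; so it has type $U_{i+3}$ if $i\le k-3$ and type $T_3$ otherwise. The worlds $(g,i)$ start infinite paths, so they fail $\Gamma$ and every $C_j$, and hence $T_3$. Their types are as intended.
\begin{itemize}
\item $(g,2)$ sees $n_{\iota(\tau(g),[g\in S])}$, of type $T_3$, so it satisfies $T_2$.
\item The successors of $(g,0)$ and $(g,1)$ are worlds $(h,i)$ and $n_0,\dots,n_{k-3}$, none of type $T_3$. So $(g,0)$ and $(g,1)$ fail $T_2$.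
\item $(g,1)$ sees $(g,2)$, so it satisfies $T_1$.
\item $(g,0)$ sees $(g+e_1,0)$ and $(g,1)$, which fail $T_2$, and worlds $n_i$, which satisfy $\Gamma$ and so fail $T_2$. Hence it fails $T_1$ and satisfies $T_0$.
\end{itemize}
With main worlds $g=(g,0)$, the successors of $(g,0),(g,1),(g,2)$ have the same types as in Lemma~\ref{lem:param}, which gives (R1). The only $T_1$-successor of $(g,0)$ is $(g,1)$, its only $T_2$-successor is $(g,2)$, and the only successor of $(g,2)$ satisfying some $C_i$ with $i\ge k-2$ is $n_{\iota(\tau(g),[g\in S])}$; since $\iota$ is injective, (R2) follows. For (R3) we show by induction on $d$ that each $(g,i)$ satisfies the same closed formulas of depth at most $d$ in $\mathfrak M_S$ and $\mathfrak M_{S'}$ if $S,S'$ agree within distance $d$ of $g$. Closed formulas of depth $0$ are constant. For the step to $d+1$, the world $(g,i)$ has the same successors in both models, since they depend on $S$ only through $[g\in S]$; the induction hypothesis applies to the successors $(h,i')$, which have $|h-g|_\infty\le1$; and truth values at the $n_j$ do not depend on $S$.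

By Propositions~\ref{prop:unif} and~\ref{prop:nonunif}, the parameter-free formula $\psi$, which is computed from $(\mathcal T,H,V)$, is unifiable in $\mathrm{Alt}_k$ iff the system does not tile $\mathbb Z^2$. The set of unifiable formulas is recursively enumerable by (F2).
\end{proof}

\begin{remark}
The dead end $n_0$ is essential here. In a normal logic $L$ containing $\Diamond\top$, the formula $\Box\bot$ is equivalent to $\bot$ and $\Box\top$ to $\top$, so every closed formula is equivalent to $\top$ or $\bot$. By (F4) a parameter-free formula in $n$ variables is then unifiable iff one of the $2^n$ substitutions of $\top$ and $\bot$ unifies it, which is decidable whenever $L$ is. For serial logics the parameters in Theorem~\ref{thm:D} do the work that the dead end does in Theorem~\ref{thm:C}.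
\end{remark}

\begin{thebibliography}{9}

\bibitem{Berger} Berger, 1966.

\bibitem{Robinson} Robinson, 1971.

\bibitem{slides} \emph{Unification in modal logic},
\texttt{http://icla2019.cse.iitd.ac.in/\allowbreak slides/\allowbreak 3rd\%20March-19/\allowbreak 1-Philippe\_Balbiani.pdf}.

\end{thebibliography}
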